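# Hamiltonian graphs in which no edge can be both deleted and contracted

## 1. Deletion, contraction, and the guess "yes" on small graphs

All graphs are finite and simple, and $n=|V(G)|$. For an edge $e=xy$ of $G$, the graph $G-e$ is $G$ with the edge $e$ removed and all vertices kept. The graph $G/e$ is obtained by contracting $e$: the vertices $x,y$ are replaced by one new vertex $w$, adjacent to every vertex of $V(G)\setminus\{x,y\}$ that was adjacent to $x$ or to $y$; loops and parallel edges are discarded. A graph is Hamiltonian if it has a cycle through all its vertices, and $\delta(G)$ is the minimum degree. An $\ell$-cycle is a cycle of length $\ell$.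

The following conjecture is attributed to Thomassen (1996) in "Graph theory notes" (https://mspace.lib.umanitoba.ca/server/api/core/bitstreams/e30d277b-ce98-470c-9f13-131ae385666f/content).

**Conjecture.** For every Hamiltonian graph $G$ with $\delta(G)\ge 3$ there is an edge $e\in E(G)$ such that both $G-e$ and $G/e$ are Hamiltonian.

The natural guess is that this is true. Deleting $e$ does no harm if some Hamiltonian cycle avoids $e$; contracting $e$ does no harm if some Hamiltonian cycle uses $e$. Only one edge is needed, and with all degrees at least $3$ there are at least $3n/2$ edges, of which a given Hamiltonian cycle uses only $n$. Let us test the guess by hand.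

*$K_4$.* Let $e$ be any edge. A 4-cycle of $K_4$ omits two disjoint edges, so some 4-cycle omits $e$, and $G-e$ is Hamiltonian. Contracting $e$ and discarding parallel edges leaves a triangle. The guess holds.

*$K_{3,3}$*, with sides $a_1,a_2,a_3$ and $b_1,b_2,b_3$. Take $e=a_1b_1$. The cycle $a_1b_2a_2b_1a_3b_3a_1$ avoids $e$. The cycle $a_1b_1a_2b_2a_3b_3a_1$ uses $e$, and contracting $e$ in it gives the 5-cycle $w\,a_2b_2a_3b_3\,w$, which spans $G/e$. The guess holds.

*The prism*, two triangles $u_1u_2u_3$ and $v_1v_2v_3$ with rungs $u_iv_i$. Take $e=u_1u_2$. The cycle $u_2u_3u_1v_1v_3v_2u_2$ avoids $e$, and $u_1u_2u_3v_3v_2v_1u_1$ uses it. The guess holds.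

*The cycle $C_n$*, $n\ge4$. Here $\delta=2$ and $G-e$ is never Hamiltonian, so the degree hypothesis is not decorative.

In the three positive tests we used two Hamiltonian cycles. There is one other way in which a contraction can become Hamiltonian. Let $G$ be a triangle $u,a,b$ with one more vertex $v$ adjacent only to $u$. Then $G$ is not Hamiltonian, but contracting $uv$ gives a triangle. The contraction has swallowed a vertex that a cycle was missing. The next section shows that these two mechanisms are the only ones.

## 2. Two Hamiltonian cycles or an $(n-1)$-cycle

**Theorem 1.** Let $G$ be Hamiltonian with $\delta(G)\ge3$. There is an edge $e$ with $G-e$ and $G/e$ both Hamiltonian if and only if $G$ has at least two Hamiltonian cycles or an $(n-1)$-cycle.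

*Proof.* Since $\delta\ge3$, we have $n\ge4$, so $n-1\ge3$ and cycles of length $n-1$ make sense.

**Step 1: from the edge to the cycles.** The purpose is to lift a Hamiltonian cycle of $G/e$ back to $G$. Let $e=xy$ be such that $G-e$ and $G/e$ are Hamiltonian. Let $C'$ be a Hamiltonian cycle of $G/e$; its length is $n-1$. It passes through $w$; let $p\neq q$ be the neighbors of $w$ on $C'$. All edges of $C'$ not at $w$ are edges of $G$, and each of $p,q$ is adjacent in $G$ to $x$ or to $y$.

Suppose first that one of $p,q$ is adjacent to $x$ and the other one to $y$. Replace $w$ on $C'$ by the edge $xy$, in the order that fits. The result is a Hamiltonian cycle of $G$ that uses $e$. A Hamiltonian cycle of $G-e$ is a Hamiltonian cycle of $G$ that avoids $e$. So $G$ has two.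

Otherwise, say $p$ is adjacent to $x$ (the case that $p$ is adjacent to $y$ is the same with $x,y$ exchanged). Then $q$ is not adjacent to $y$, or we would be in the first situation. So $q$ is adjacent to $x$. Replacing $w$ by $x$ in $C'$ gives an $(n-1)$-cycle of $G$, which misses only $y$.

**Step 2: from two Hamiltonian cycles to the edge.** Let $C_1\ne C_2$ be Hamiltonian cycles. Both have $n$ edges, so there is $e\in E(C_1)\setminus E(C_2)$. Then $C_2$ lies in $G-e$. Contracting $e$ in $C_1$ gives a cycle of length $n-1\ge3$ in $G/e$ through all its vertices.

**Step 3: from an $(n-1)$-cycle to the edge.** Let $C$ be a Hamiltonian cycle and let $C'$ be an $(n-1)$-cycle, missing only the vertex $v$. Since $\deg v\ge3$ and $C$ uses two edges at $v$, there is an edge $e=vu\notin E(C)$. Then $C\subseteq G-e$. The vertex $u$ lies on $C'$; replace it by the contracted vertex $w$, which is adjacent to everything $u$ was adjacent to. This gives a cycle through all $n-1$ vertices of $G/e$. $\square$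

So the conjecture says: *a Hamiltonian graph with $\delta\ge3$ has a second Hamiltonian cycle or a cycle missing exactly one vertex.* A counterexample is exactly a graph with $\delta\ge3$, exactly one Hamiltonian cycle, and no $(n-1)$-cycle.

## 3. Parity produces a second Hamiltonian cycle when all degrees are odd

A sensible first attack is to prove the conjecture by finding a second Hamiltonian cycle. For cubic graphs this is Smith's theorem; the argument below works whenever all degrees are odd.

**Parity fact.** If every vertex of $G$ has odd degree and $n\ge3$, then every edge of $G$ lies in an even number of Hamiltonian cycles.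

*Proof.* Fix an edge $xy$. Consider all Hamiltonian paths $P$ of $G$ that start $x,y,\dots$, and let $z$ be the last vertex of $P$. For a vertex $u\ne z$ of $P$, let $u^+$ be its successor. For every neighbor $u$ of $z$ other than $x$ and other than the predecessor of $z$ on $P$, we get a new Hamiltonian path: go along $P$ from $x$ to $u$, jump to $z$, and run backward from $z$ to $u^+$. It still starts $x,y$, because $u\neq x$. Its last vertex is $u^+$, so different choices of $u$ give different paths. The operation is reversible: applied to the new path at its end $u^+$ with the neighbor $u$, it returns $P$. (Since $u$ is not the predecessor of $z$, we have $u^+\ne z$, so $u$ is not the predecessor of $u^+$ on the new path.)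

Make an auxiliary graph whose vertices are these Hamiltonian paths, two being adjacent if one such operation turns one into the other. The path $P$ has degree $\deg(z)-1$ in it if $z$ is not adjacent to $x$, and $\deg(z)-2$ if $z$ is adjacent to $x$. As $\deg(z)$ is odd, $P$ has odd degree exactly when $z$ is adjacent to $x$, that is, when $P$ closes up to a Hamiltonian cycle through $xy$. Each Hamiltonian cycle through $xy$ arises from exactly one such $P$. In any graph the number of vertices of odd degree is even. $\square$

If all degrees are odd and at least $3$, then an edge of a given Hamiltonian cycle lies in a second one, and Theorem 1 gives the conclusion of the conjecture. But the argument breaks at one precise place: if $\deg(z)$ is even and $z$ is not adjacent to $x$, then $P$ has odd degree $\deg(z)-1$ in the auxiliary graph without closing to a cycle. The partner that parity supplies may then be such a useless path. So any counterexample must contain vertices of even degree. Ours will have vertices of degree $3$, of degree $4$, and some of even degree $8k+2$.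

## 4. Degree-2 forcing inside a graph of minimum degree 3

The conjecture is false, and here is what we shall prove.

**Theorem 2.** Let $m,k\ge2$ and $1\le r\le\min(m-1,k-1)$. There is a graph $G_{m,k}$ with $n=2m(11+4k)$ vertices and $\delta=3$ which has exactly one Hamiltonian cycle and no cycle of length $\ell$ for any $n-r\le\ell\le n-1$. (The graph depends only on $m$ and $k$, not on $r$.)

**Corollary.** $G_{2,2}$, with $n=76$, is a counterexample to the conjecture. In every $G_{m,k}$ with $m,k\ge2$, for every edge $e$ exactly one of $G-e$, $G/e$ is Hamiltonian.

**Theorem 3.** If $m\ge3$ and $k\ge2$, then $G_{m,k}$ is 3-connected.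

How does one make a Hamiltonian cycle unique? The simplest tool is a vertex of degree $2$: a Hamiltonian cycle must use both its edges. But $\delta\ge3$ forbids such vertices. The way out is to build blocks that do have vertices of degree $2$, and to send the missing third edge of each such vertex *out of the block*, to an independent set $S$, chosen so that $G-S$ has exactly $|S|$ components, the blocks. A cycle that meets every block has too few vertices of $S$ to visit any block twice. So it passes through each block in a single path, and it uses edges to $S$ only at the two ends of that path. At every other vertex of the path the third edge is useless, and the degree-2 forcing works as if that edge were absent.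

What remains is to control the ends. The block must allow essentially one long path between the ends we want, and the unwanted ends must be penalized. We take up the block first.

## 5. The block $A_k$: one long path to vertex 3, no spanning path into a link

Fix $k\ge2$.

**Definition (the block).** $A=A_k$ consists of the 10-cycle $0\,1\,2\cdots9\,0$ and four disjoint *links*, which are paths joining
$$1\text{ and }8,\qquad 2\text{ and }9,\qquad 3\text{ and }6,\qquad 4\text{ and }7,$$
each with exactly $k$ internal vertices. Let $I$ be the set of all $4k$ internal link vertices.

So $|A|=10+4k$; for $k=2$ this is $18$. The vertices $0$, $5$ and those of $I$ have degree $2$ in $A$. The other eight vertices $1,2,3,4,6,7,8,9$, the *link ends*, have degree $3$: two *cycle edges* (edges $i(i+1)$ of the 10-cycle, written $45$, $09$ and so on) and one link edge. We write $i\sim j$ for traversing the whole link between $i$ and $j$.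

**Symmetries.** Modulo $10$, the map $\rho:i\mapsto i+5$ sends the pairs $\{1,8\},\{2,9\},\{3,6\},\{4,7\}$ to $\{6,3\},\{7,4\},\{8,1\},\{9,2\}$, and $\mu:i\mapsto-i$ sends them to $\{9,2\},\{8,1\},\{7,4\},\{6,3\}$. Both permute the four pairs and the cycle edges, so they extend to automorphisms of $A$ that map $I$ to $I$. The map $\rho$ swaps $0$ and $5$; the map $\mu$ fixes $0$ and fixes $5$.

**Lemma 1.** Let $P$ be a path in $A$ with one end $x\in\{0,5\}$ and other end $3$, missing at most $k-1$ vertices of $A$. Then $P=\Pi$, where
$$\Pi:\quad 0,\;9\sim2,\;1\sim8,\;7\sim4,\;5,\;6\sim3.$$
In particular $P$ is a Hamiltonian path of $A$ starting at $0$.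

*Proof.*

**Step 1: all four links lie in $P$.** A vertex of $I$ has degree $2$ in $A$ and is not an end of $P$. So if it is on $P$, both its edges are in $P$. Hence if $P$ contains one internal vertex of a link, it contains the whole link together with both its ends. If $P$ contained no internal vertex of some link, it would miss $k$ vertices, which is too many. So $P$ contains all four links.

**Step 2: local rules.** These turn the problem into a decision about each cycle edge. Every link end is on $P$. A link end other than $3$ is an inner vertex of $P$, so it has two $P$-edges: its link edge and exactly one cycle edge. The end $3$ has only one $P$-edge, which is its link edge; so $23,34\notin P$.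

**Step 3: forced edges not depending on $x$.** Vertex $2$ needs one cycle edge and cannot use $23$, so $12\in P$. This is the one cycle edge of $1$, so $01\notin P$. Vertex $4$ cannot use $34$, so $45\in P$, and in particular $5\in P$.

**Step 4: $x=0$.** Now $5$ is an inner vertex of $P$, of degree $2$ in $A$, so $56\in P$. This is the cycle edge of $6$, so $67\notin P$. Then $7$ must use $78$. This is the cycle edge of $8$, so $89\notin P$, and $9$ must use $09$. All ten cycle edges are decided: $P$ consists of the four links and
$$09,\;12,\;78,\;45,\;56 .$$
Reading from $0$, this is $0,\,9\sim2,\,1\sim8,\,7\sim4,\,5,\,6\sim3$, which is $\Pi$. It contains all of $0,\dots,9$ and all of $I$, so it is a Hamiltonian path.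

**Step 5: $x=5$ is impossible.** Now $5$ has only one $P$-edge, and $45\in P$, so $56\notin P$. Then $6$ must use $67$, which is the cycle edge of $7$, so $78\notin P$, and $8$ must use $89$. Now $P$ contains $12$, the link $2\sim9$, the edge $98$, and the link $8\sim1$. These form a cycle, a contradiction. $\square$

**Lemma 2.** $A$ has no Hamiltonian path with one end in $\{0,5\}$ and the other end in $I$.

*Proof.* Suppose $P$ is such a path, with ends $x\in\{0,5\}$ and $z\in I$. Applying $\rho$ if necessary, we may assume $x=0$.

**Step 1: $z$ is the last internal vertex of its link.** Let $L=y\,w_1\cdots w_k\,y'$ be the link containing $z=w_j$, named so that the unique $P$-edge at $z$ goes toward $y$. If $j<k$, then $w_{j+1}$ is on $P$, is not an end of $P$, and has degree $2$ in $A$; so both its edges are in $P$, including $zw_{j+1}$. But this is a second $P$-edge at $z$, a contradiction. So $j=k$, and $zy'\notin P$. The vertices $w_1,\dots,w_{k-1}$ are inner vertices of $P$ of degree $2$ in $A$, so all their edges are in $P$: the part of $L$ from $y$ to $z$ lies in $P$. For the same reason the other three links lie entirely in $P$.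

**Step 2: local rules.** The vertex $y'$ is an inner vertex of $P$ and its link edge is not in $P$, so both its cycle edges are in $P$. Every other link end has its link edge in $P$, hence exactly one cycle edge in $P$. The vertex $5$ is an inner vertex, so $45,56\in P$. The vertex $0$ is an end, so exactly one of $01,09$ is in $P$.

**Step 3: four positions of $y'$.** The map $\mu$ fixes $0$ and sends $\{6,7,8,9\}$ to $\{4,3,2,1\}$, so we may assume $y'\in\{1,2,3,4\}$.

- $y'=1$. Then $01,12\in P$. The one cycle edge of $2$ is $12$, so $23\notin P$, so $3$ uses $34$. Then $4\neq y'$ has both cycle edges $34$ and $45$ in $P$, a contradiction.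
- $y'=2$. Then $12,23\in P$. The one cycle edge of $1$ is $12$, so $01\notin P$ and hence $09\in P$. Here $L$ is the link between $2$ and $9$, so $y=9$. The $P$-edges at $9$ are $09$ and the link edge. So $P$ starts at $0$, goes to $9$, runs along $L$ to $z$, and ends there. It is not spanning, a contradiction.
- $y'=3$. Then $34\in P$, and $45\in P$ as always. But $4\ne y'$ has only one cycle edge in $P$, a contradiction.
- $y'=4$. Then $34,45,56\in P$. Here $L$ is the link between $4$ and $7$, so the link $3\sim6$ is one of the other three and lies in $P$. So $3,4,5,6\sim3$ is a cycle in $P$, a contradiction. $\square$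

Lemma 2 cannot be strengthened to near-spanning paths. Remove the last vertex $3$ from $\Pi$. What is left is a path from $0$ to the internal link vertex next to $3$, and it misses just one vertex of $A$. This small observation dictates how the blocks have to be connected.

## 6. Why the hubs must be shifted by one level

The vertices $0,5$ and those of $I$ need a third edge. We use two kinds of vertices in $S$: vertices $s_i$, which take care of $0$ and $5$, and vertices $h_i$ ("hubs"), which are attached to the vertex $3$ of blocks and take care of $I$. Indices $i$ are modulo $m$. There are $2m$ blocks $A_i^+,A_i^-$, and $s_i$ is adjacent to $0$ and $5$ of $A_i^+$ and of $A_{i+1}^-$. The hub $h_i$ is adjacent to vertex $3$ of $A_i^+$ and of $A_i^-$. Traversing all blocks along $\Pi$ gives the cycle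
$$\dots,\;h_i,\;A_i^+\ (3\to0),\;s_i,\;A_{i+1}^-\ (0\to3),\;h_{i+1},\;A_{i+1}^+\ (3\to0),\;\dots$$

**A natural choice that fails.** Attach the set $I$ of $A_i^\pm$ to the same hub $h_i$ that is attached to vertex $3$. Call the resulting graph $H$. The cycle just displayed is a Hamiltonian cycle of $H$. But now skip the vertex $3$ of $A_1^+$ in it: the internal link vertex next to $3$ on the link $6\sim 3$ is itself adjacent to $h_1$. The result is an $(n-1)$-cycle, and by Theorem 1 the graph $H$ is no counterexample. The trouble is that leaving a block through $I$ instead of through $3$ costs one vertex and has no further consequences, because both exits lead to the same hub.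

The remedy is to let the two exits lead to *different* hubs, so that one wrong exit disturbs the count of edges at a hub, and the disturbance has to travel around the whole ring.

**Definition (the graph $G_{m,k}$).** Let $m,k\ge2$, with indices $i$ modulo $m$. Take an independent set $S=\{h_1,\dots,h_m,s_1,\dots,s_m\}$ and $2m$ disjoint copies $A_i^+,A_i^-$ $(1\le i\le m)$ of $A_k$, and add these edges and no others:

- $s_i$ is adjacent to the vertices $0$ and $5$ of $A_i^+$ and to the vertices $0$ and $5$ of $A_{i+1}^-$;
- $h_i$ is adjacent to the vertex $3$ of $A_i^+$ and the vertex $3$ of $A_i^-$;
- $h_{i+1}$ is adjacent to all vertices of $I$ in $A_i^+$ and in $A_i^-$.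

We call $A_i^+$ and $A_i^-$ the copies of level $i$.

The number of vertices is $n=2m(10+4k)+2m=2m(11+4k)$; for $m=k=2$ it is $4\cdot19=76$. Degrees: the vertices of $I$ and the vertices $0,5$ have $2+1=3$; the vertices $3$ have $3+1=4$; the other link ends have $3$; each $s_i$ has $4$; each $h_i$ has $2+2\cdot4k=8k+2$. Hence $\delta=3$.

Let $C_0$ be the cycle displayed at the beginning of this section. Its edges between blocks and $S$ join $h_i$ to the vertices $3$ of $A_i^\pm$ and $s_i$ to the vertices $0$ of $A_i^+$ and $A_{i+1}^-$, all of which are edges of $G_{m,k}$. As $i$ runs over all residues, the blocks $A_i^+$ and $A_{i+1}^-$ run over all $2m$ blocks. So $C_0$ is a Hamiltonian cycle.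

## 7. Every cycle of length at least $n-r$ is $C_0$

**Claim.** Let $m,k\ge2$, let $0\le r\le\min(m-1,k-1)$, and let $C$ be a cycle of $G=G_{m,k}$ of length at least $n-r$. Then $C=C_0$.

*Proof.*

**Step 1: $C$ crosses each copy exactly once.** This is the counting from Section 4. The components of $G-S$ are the $2m=|S|$ copies of $A$. Each copy has $10+4k>r+1$ vertices and $C$ misses at most $r$ vertices, so $C$ meets every copy. There are at least two copies, and no edges between different copies, so $C$ contains a vertex of $S$. Deleting the $|V(C)\cap S|\geq 1$ vertices of $S$ from $C$ leaves at most $|V(C)\cap S|\le 2m$ paths, and each of them lies inside one copy. Since all $2m$ copies are met, there are at least $2m$ paths. So equality holds throughout: $S\subseteq V(C)$, and each copy $X$ contains exactly one of the paths. Call it $P_X$; then $V(P_X)=V(C)\cap V(X)$, and $P_X$ misses at most $r$ vertices of $X$. As $|X|-r\ge2$, the path $P_X$ has two distinct ends. Each end is joined to $S$ by exactly one edge of $C$; an inner vertex of $P_X$ has both its $C$-edges in $P_X$ and none to $S$.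

**Step 2: one end of $P_X$ is in $\{0,5\}$, the other one leads to a hub.** The neighbors of $s_i$ lie in the two copies $A_i^+$ and $A_{i+1}^-$. Suppose both $C$-edges at $s_i$ went to the same copy $X$. Their endpoints in $X$ are distinct and have a $C$-edge to $S$, so they are the two ends of $P_X$. Then $C$ consists of $P_X$ and $s_i$ only, contradicting $S\subseteq V(C)$. So $C$ has exactly one edge from $s_i$ to each of its two copies. Every copy is adjacent to exactly one of the vertices $s_j$: the copy $A_i^+$ to $s_i$, and $A_i^-$ to $s_{i-1}$. Hence each $P_X$ has exactly one end joined by $C$ to an $s_j$, and this end lies in $\{0,5\}$. Its other end, $y_X$, is joined to some hub. If $X=A_i^\pm$, then there are two possibilities: $y_X=3$, joined to $h_i$; or $y_X\in I$, joined to $h_{i+1}$. In the second case call $X$ *deviating*.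

**Step 3: if one copy deviates, every level contains a deviating copy.** Let $d_i\in\{0,1,2\}$ be the number of deviating copies of level $i$. The $C$-edges at $h_i$ come from the $2-d_i$ copies of level $i$ that do not deviate and from the $d_{i-1}$ copies of level $i-1$ that do (levels $i$ and $i-1$ are different, since $m\ge2$). There are exactly two $C$-edges at $h_i$, so
$$(2-d_i)+d_{i-1}=2,\qquad\text{that is,}\qquad d_i=d_{i-1}\quad\text{for all } i. \tag{1}$$
So if some copy deviates, all $d_i\ge1$, and at least $m$ copies deviate.

**Step 4: no copy deviates.** If $X$ deviates, then $P_X$ is a path in $X$ with one end in $\{0,5\}$ and the other one in $I$. By Lemma 2 it is not a Hamiltonian path of $X$, so $C$ misses at least one vertex of $X$. If any copy deviated, then by Step 3 the cycle $C$ would miss at least $m>r$ vertices, a contradiction.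

**Step 5: conclusion.** Now every $P_X$ is a path from $\{0,5\}$ to $3$ missing at most $r\le k-1$ vertices of $X$. By Lemma 1, $P_X=\Pi$. So in every copy the end in $\{0,5\}$ is $0$, joined to the unique $s_j$ adjacent to that copy, and the end $3$ of $A_i^\pm$ is joined to $h_i$. These are exactly the edges of $C_0$, so $C=C_0$. $\square$

*Proof of Theorem 2.* The cycle $C_0$ has length $n$. By the Claim, it is the only Hamiltonian cycle, and no cycle has length in $[n-r,n-1]$. The vertex count and $\delta=3$ were checked in Section 6. $\square$

Two remarks on this proof. First, apply it with $r=0$ to the graph $H$ of Section 6. Steps 1 and 2 go through with $h_i$ as the only hub of level $i$; each $P_X$ is spanning, Lemma 2 excludes $y_X\in I$, and Lemma 1 gives $P_X=\Pi$. So $H$ has exactly one Hamiltonian cycle but does have $(n-1)$-cycles: the second alternative in Theorem 1 can occur without the first.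

Second, the bound $r\le m-1$ comes from a disturbance that really can go around. Let $m$ be odd, traverse every $A_i^+$ along $\Pi$, and every $A_i^-$ along $\Pi$ without its vertex $3$, leaving to $h_{i+1}$. Then one moves
$$h_i,\;A_i^+,\;s_i,\;A_{i+1}^-,\;h_{i+2},\;A_{i+2}^+,\;\dots$$
in steps of $2$ around the ring; since $m$ is odd, this closes only after all hubs have been visited. It is a cycle of length $n-m$.

## 8. The 76-vertex counterexample, and every edge of $G_{m,k}$

*Proof of the Corollary.* Take $m=k=2$ and $r=1$. By Theorem 2, $G_{2,2}$ has $76$ vertices, is Hamiltonian, has $\delta=3$, exactly one Hamiltonian cycle and no 75-cycle. By Theorem 1, no edge $e$ has both $G-e$ and $G/e$ Hamiltonian. So the conjecture is false.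

Now let $G=G_{m,k}$ with any $m,k\ge2$, and let $e$ be an edge. Theorem 2 applies with $r=1$. If $e\in E(C_0)$, then $G-e$ is not Hamiltonian, because $C_0$ is the only Hamiltonian cycle of $G$; and $G/e$ is Hamiltonian, by contracting $e$ in $C_0$. If $e\notin E(C_0)$, then $G-e$ contains $C_0$ and is Hamiltonian; so by Theorem 1, $G/e$ is not. In both cases exactly one of the two graphs is Hamiltonian. $\square$

For given $r\ge1$, all choices $m,k\ge r+1$ are allowed in Theorem 2, which gives infinitely many counterexamples. In each of them, deleting any set of $j$ vertices with $1\le j\le r$ leaves a non-Hamiltonian graph, because a Hamiltonian cycle of what remains would be an $(n-j)$-cycle of $G$. If moreover $m\ge3$, these graphs are 3-connected by Theorem 3, which we now prove. So for every $r\ge1$ there are 3-connected counterexamples with exactly one Hamiltonian cycle and no cycle of any of the lengths $n-1,\dots,n-r$.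

## 9. 3-connectedness for $m\ge3$

A graph is 3-connected if it has more than three vertices and stays connected whenever at most two vertices are deleted. It is 2-connected if it has more than two vertices and stays connected whenever at most one vertex is deleted. Recall that adding an *ear* (a path joining two distinct vertices $a,b$ of a 2-connected graph, with new internal vertices) keeps the graph 2-connected. Indeed, delete a vertex $v$. If $v$ is an old vertex, the old part stays connected, and what is left of the ear is attached to it at $a$ or $b$, whichever is not $v$. If $v$ is internal to the ear, the two remaining pieces of the ear are attached at $a$ and at $b$. Since $A$ is a 10-cycle with four ears added, $A$ is 2-connected.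

The hypothesis $m\ge3$ is needed: for $m=2$, deleting $h_1,h_2$ leaves two components, one formed by $A_1^+,s_1,A_2^-$, the other by $A_2^+,s_2,A_1^-$.

*Proof of Theorem 3.* Let $G=G_{m,k}$ with $m\ge3$, $k\ge2$. Deleting one vertex from $G$ leaves a graph with a spanning path, namely $C_0$ minus that vertex; so it is connected, as is $G$ itself. Now let $|U|=2$. We show that $G-U$ is connected.

**Step 1: what copies are attached to.** A copy $X=A_i^\pm$ has exactly three neighbors in $S$: the hub $h_i$ (through vertex $3$ only), the hub $h_{i+1}$ (through the $4k\ge8$ vertices of $I$), and one vertex $s(X)$ (through $0$ and $5$), where $s(A_i^+)=s_i$ and $s(A_i^-)=s_{i-1}$. We use two facts.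

(a) *If $|U\cap X|\le1$, then $X-U$ is connected and adjacent to $s(X)$ and $h_{i+1}$, and also to $h_i$ unless $U\cap X=\{3\}$* (this refers to those of the three vertices that are not in $U$). Connectedness is the 2-connectedness of $A$. At least one of $0,5$ and at least one vertex of $I$ remain, and $3$ remains unless it is the deleted vertex.

(b) *If $U\subseteq X$, then every component $K$ of $X-U$ has a neighbor in $S$.* Suppose $K$ has none. The vertices $0,3,5$ and those of $I$ all have neighbors in $S$, so $K\subseteq\{1,2,4,6,7,8,9\}$. For every vertex of $K$, its neighbor on its link is in $I$, so it is not in $K$; being adjacent to $K$, it lies in $U$. These neighbors are distinct for distinct vertices of $K$: links are disjoint, and as $k\ge2$ the two ends of one link have different neighbors on it. So $|K|\le|U|=2$. Moreover, a nonempty set of at most two vertices of a 10-cycle has at least two neighbors on the cycle outside itself. These neighbors are adjacent to $K$ and not in $K$, so they lie in $U$ too, and they are not in $I$. Hence $|U|\ge|K|+2\ge3$, a contradiction.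

Call a copy *intact* if it is disjoint from $U$. By (a), an intact copy of level $i$ joins $h_i$ to $h_{i+1}$ whenever these are both not in $U$.

**Step 2: $U\cap S=\emptyset$.** A level $i$ has no intact copy only if $U$ has one vertex in $A_i^+$ and one in $A_i^-$; this happens for at most one $i$. For all other $i$, the hubs $h_i$ and $h_{i+1}$ are joined by an intact copy. The hubs form a ring with at most one missing connection, so they all lie in one component of $G-U$. Of the two copies adjacent to $s_i$, at least one meets $U$ in at most one vertex. By (a), this copy joins $s_i$ to a hub. Finally, every component of every $X-U$ is attached to $S$, by (a) if $|U\cap X|\le1$ and by (b) if $U\subseteq X$. So $G-U$ is connected.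

**Step 3: $|U\cap S|=1$, the other vertex of $U$ in a copy $X_0$.** Every level has an intact copy, and (a) applies to all copies.

Suppose $U\cap S=\{s_j\}$. All hubs are joined around the ring by intact copies. Every copy of level $i$ is attached to $h_{i+1}$, and every remaining $s_i$ is attached to a copy. So $G-U$ is connected.

Suppose $U\cap S=\{h_j\}$. The hubs $h_{j+1},h_{j+2},\dots,h_{j-1}$ are consecutively joined by intact copies. A copy of level $i\ne j-1$ is attached to $h_{i+1}\ne h_j$. A copy of level $j-1$ is attached to $h_{j-1}$ by (a), unless it is $X_0$ and the deleted vertex is its vertex $3$. In this exceptional case we go around through an $s$-vertex.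

- If $X_0=A_{j-1}^+$, it is joined via $s_{j-1}$ to $A_j^-$, a copy of level $j\neq j-1$, which is attached to $h_{j+1}$.
- If $X_0=A_{j-1}^-$, it is joined via $s_{j-2}$ to $A_{j-2}^+$, a copy of level $j-2\ne j-1$, which is attached to $h_{j-1}$.

Every $s_i$ is attached to a copy. So $G-U$ is connected.

**Step 4: $U\subseteq S$.** All copies are intact, and a copy of level $i$ is adjacent to $h_i$, $h_{i+1}$ and its $s$-vertex. Every remaining $s$-vertex is attached to copies, so it is enough to connect the copies and the hubs.

- $U=\{s_i,s_j\}$ or $U=\{h_j,s_i\}$. The remaining hubs are consecutively joined in a ring or in a path. Every copy retains at least one of its two hubs.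
- $U=\{h_j,h_l\}$ with $l\ne j\pm1$. No copy loses both its hubs, since these are consecutive. The remaining hubs form two nonempty arcs, $h_{j+1},\dots,h_{l-1}$ and $h_{l+1},\dots,h_{j-1}$, each joined consecutively by copies. The two arcs are joined to each other through
$$h_{j-1},\;A_{j-1}^+,\;s_{j-1},\;A_j^-,\;h_{j+1}:$$
the copy $A_{j-1}^+$ is adjacent to $h_{j-1}$ and $s_{j-1}$, and $A_j^-$ is adjacent to $s_{j-1}$ and $h_{j+1}$.
- $U=\{h_j,h_{j+1}\}$. The remaining hubs $h_{j+2},\dots,h_{j-1}$ form an arc that is nonempty because $m\ge3$, and it is joined consecutively by copies. Copies of level different from $j$ retain a hub. The copy $A_j^+$ is joined via $s_j$ to $A_{j+1}^-$, which is attached to $h_{j+2}$. The copy $A_j^-$ is joined via $s_{j-1}$ to $A_{j-1}^+$, which is attached to $h_{j-1}$.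

Two deleted hubs are either consecutive in the ring or not, so these cases cover everything, and $G-U$ is connected in each of them. $\square$
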